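# Neighbor sums in total colorings: $\Delta+C$ colors suffice

## 1. The triangle needs exactly five colors

Take the triangle $K_3$ with vertices $v_1,v_2,v_3$. Color its three vertices and its three edges with positive integers so that any two things that touch get different colors: two adjacent vertices, two edges with a common endpoint, a vertex and an edge at it. Then let every vertex add its own color and the colors of its two edges. We ask that these three totals be pairwise different. How many colors $1,2,\dots,k$ do we need?

With three colors it is impossible. A vertex and its two edges touch each other pairwise, so every vertex sees all of $\{1,2,3\}$ and every total is $6$.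

With four colors it is still impossible. Each $v_i$ sees exactly three of the four colors and misses one, say $a_i$, so its total is $10-a_i$. Different totals mean that $a_1,a_2,a_3$ are different. Look at the color $a_1$. Since $a_2\ne a_1$ and $a_3\neq a_1$, both $v_2$ and $v_3$ see it. It does not occur on $v_1$, $v_1v_2$ or $v_1v_3$, so it occurs only among $v_2,v_3,v_2v_3$. These three touch pairwise, so it occurs exactly once there; and because both $v_2$ and $v_3$ see it, it must be the color of $v_2v_3$. In the same way $v_1v_3$ has color $a_2$ and $v_1v_2$ has color $a_3$. Now $v_1$ sees $a_2,a_3$ on its edges and misses $a_1$, so the vertex $v_1$ itself has the fourth color. The same holds for $v_2$ and $v_3$, so adjacent vertices have equal colors, a contradiction.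

Five colors are enough: give $v_1,v_2,v_3$ the colors $1,2,3$ and $v_1v_2,v_1v_3,v_2v_3$ the colors $4,5,1$. Nothing that touches has equal colors, and the totals are $10$, $7$, $9$.

Let us name what we used. All graphs are finite and simple. For $G=(V,E)$ we write $\Delta=\Delta(G)$ for the maximum degree, $E(v)$ for the set of edges at $v$, $d(v)=|E(v)|$, $N(v)$ for the set of neighbors of $v$, and $[k]=\{1,\dots,k\}$.

**Definition.** A *total $k$-coloring* is a map $\phi:V\cup E\to[k]$ that gives different colors to any two adjacent vertices, any two adjacent edges, and any vertex and edge that are incident. The least $k$ for which one exists is the total chromatic number $\chi''(G)$. Put $f(v)=\phi(v)+\sum_{e\in E(v)}\phi(e)$. The coloring is *neighbor sum distinguishing* if $f(u)\ne f(v)$ for every edge $uv$. The least $k$ for which such a coloring exists is $\chi''_{nsd}(G)$.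

So $\chi''(K_3)=3$ (color each edge like the vertex opposite to it), while $\chi''_{nsd}(K_3)=5=\Delta(K_3)+3$.

Two more small cases. In $K_2$ the two vertices and the edge touch pairwise, so three colors are needed; they suffice, because the two sums share the edge color and differ in the vertex color. Thus $\chi''_{nsd}(K_2)=3=\Delta+2$. For the star with $n\ge2$ edges, the center and its edges need $n+1$ colors. Conversely, give the center $n+1$, the edges $1,\dots,n$, and the leaf at edge $i$ any color in $[n]\setminus\{i\}$. The center has sum $\frac{(n+1)(n+2)}2$, a leaf has sum at most $2n-1$, and $(n+1)(n+2)-2(2n-1)=n^2-n+4>0$. So here $\Delta+1$ colors suffice.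

In every graph a vertex of maximum degree and its edges already need $\Delta+1$ colors. In our examples the requirement on sums cost at most two more.

## 2. Staying within a constant of $\Delta$ and of $\chi''$

Pilśniak and Woźniak conjectured that $\chi''_{nsd}(G)\le\Delta(G)+3$ for every graph with at least two vertices. It is known that $\chi''_{nsd}(G)\le2\Delta(G)+\mathrm{col}(G)-1$ for such graphs. Here $\mathrm{col}(G)$, the coloring number, is the least $d$ such that the vertices can be ordered with each vertex preceded by fewer than $d$ of its neighbors. For $K_n$ we have $\mathrm{col}=n$, because the last vertex is preceded by $n-1$ neighbors in any order, so for complete graphs this bound is $3\Delta$. We ask whether there is an absolute constant $C$ with $\chi''_{nsd}\le\Delta+C$. There is.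

**Theorem 1.** There is an absolute constant $C$ with $\chi''_{nsd}(G)\le \Delta(G)+C$ for every graph $G$.

**Theorem 2.** For every integer $s\ge 1$ there is $C_s$ such that every graph $G$ has a total coloring with colors $1,\dots,\chi''(G)+C_s$ such that $|f(u)-f(v)|\ge s$ for every edge $uv$. In particular ($s=1$), $\chi''(G)\le\chi''_{nsd}(G)\le\chi''(G)+C_1$.

**Theorem 3.** For every $\eta\in(0,1]$ and every integer $s\ge1$ there are $C,\Delta_0$ such that every graph $G$ with $\Delta(G)\ge \Delta_0$ and minimum degree at least $\eta\Delta(G)$ has a proper edge coloring with colors $1,\dots,\Delta(G)+1+C$ in which the sums of incident edge colors at any two adjacent vertices differ by at least $s$.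

The triangle shows that any $C$ in Theorem 1 satisfies $C\ge3$. Whether $C=3$ suffices, which is the Pilśniak–Woźniak conjecture, is not settled here.

## 3. Vizing, the Local Lemma and bounded differences

We use the following facts as black boxes.

**Vizing's theorem.** Every graph has a proper edge coloring with $\Delta+1$ colors.

**Theorem (Molloy–Reed, *A bound on the total chromatic number*, Combinatorica 18 (1998) 241–280).** There is an absolute constant $C_{MR}$ with $\chi''(G)\le\Delta(G)+C_{MR}$ for every graph $G$.

This last theorem is used in only one place: to pass from Theorem 2 to Theorem 1.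

**McDiarmid's bounded differences inequality (1989).** Let $Z$ be a function of independent random variables $X_1,\dots,X_m$ such that changing $X_i$ alone changes $Z$ by at most $c_i$. Then for $t>0$, $P(Z\ge\mathbb EZ+t)\le\exp\big(-2t^2/\sum_ic_i^2\big)$.

**Lovász Local Lemma (Erdős–Lovász; Alon–Spencer, *The Probabilistic Method*).** Let $\mathcal A$ be a finite family of events, and for each $A\in\mathcal A$ let $\mathcal N(A)\subseteq\mathcal A\setminus\{A\}$ be such that $A$ is mutually independent of the family $\mathcal A\setminus(\mathcal N(A)\cup\{A\})$. Each of the following conditions implies that with positive probability no event of $\mathcal A$ occurs.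

- Symmetric form: $P(A)\le p$ and $|\mathcal N(A)|\le d$ for all $A$, and $e\,p\,(d+1)\le1$.
- Asymmetric form: there are numbers $\mu(A)\in[0,1)$ with $P(A)\le\mu(A)\prod_{A'\in\mathcal N(A)}(1-\mu(A'))$ for all $A$.

Independence will always come from the same source. If the events are determined by independent random variables, then an event determined by a set $S$ of variables is mutually independent of the family of all events determined by variables outside $S$.

The letter $e$ also denotes edges; when it is multiplied into a formula or carries a numerical exponent it is the number $2.718\dots$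

Finally, a bound on binomial probabilities.

**Lemma 1.** For $n\ge1$ we have $\max_j\binom nj2^{-n}\le n^{-1/2}$.

*Proof.* Let $p_m=\binom{2m}m4^{-m}=\prod_{i=1}^m\frac{2i-1}{2i}$. Then $p_m^2(2m+1)=\prod_{i=1}^m\frac{(2i-1)(2i+1)}{(2i)^2}\le1$, so $p_m\le(2m+1)^{-1/2}$. If $n=2m$, the maximum is $p_m$. If $n=2m-1$, the maximum is $\binom{2m-1}m2^{-(2m-1)}$, which again equals $p_m$ because $\binom{2m}{m}=2\binom{2m-1}m$. In both cases $n\le2m+1$. $\square$

## 4. Bounded degree by a modulus, low-degree vertices by greed

Two elementary arguments dispose of part of the problem.

**Lemma 2 (modulus coloring).** Let $s\ge1$. Every graph $G$ of maximum degree $\Delta$ has a total coloring with colors in $[s(\Delta+1)(\Delta+2)]$ such that $|f(u)-f(v)|\ge s$ for every edge $uv$.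

*Proof.* Put $S=s(\Delta+2)$. Properly color the edges with $S,2S,\dots,(\Delta+1)S$ (Vizing) and, greedily, the vertices with $s,2s,\dots,(\Delta+1)s$. All vertex colors are less than $S$, so no vertex color equals an edge color and this is a total coloring. For an edge $uv$ the edge colors vanish modulo $S$, hence $f(u)-f(v)\equiv si\pmod S$ with an integer $i$ satisfying $1\le|i|\le\Delta$. Since $s\le s|i|\le s\Delta=S-2s$, the number $si$ has distance at least $s$ from every multiple of $S$, so $|f(u)-f(v)|\ge s$. $\square$

For the triangle and $s=1$ this gives $S=4$, edge colors $4,8,12$, vertex colors $1,2,3$, and sums that are $1,2,3$ modulo $4$. The lemma settles graphs of bounded degree, at a price of order $\Delta^2$ colors, far too much in general.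

The second argument chooses vertex colors greedily. Suppose the edges are properly colored with $[\Delta+1]$, where $\Delta\ge1$, and we color the vertices one by one with $s=1$ in mind. At $v$ we avoid at most $d(v)$ colors of colored neighbors, $d(v)$ colors of incident edges, and for each colored neighbor $u$ the one color that would make $f(v)=f(u)$. That is at most $3d(v)$ forbidden colors, so $3\Delta+1$ colors suffice for the whole graph. With only $\Delta+C$ colors this argument breaks down at vertices of degree about $\Delta/3$ or more, but below that degree it works.

**Lemma 3 (greedy completion).** Let $s\ge1$, $\eta=\frac1{2s+1}$, $k\ge\Delta=\Delta(G)$. Suppose $G$ has a total $k$-coloring with $|f(u)-f(v)|\ge s$ for every edge $uv$ with $d(u),d(v)\ge\eta\Delta$. Then the colors of the vertices of degree less than $\eta\Delta$ can be changed, within $[k]$, so that the result is a total coloring with $|f(u)-f(v)|\ge s$ for every edge $uv$.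

*Proof.* Erase the colors of all vertices with $d(v)<\eta\Delta$ and recolor these vertices one by one. All edge colors stay fixed, so $f(u)$ is final as soon as $u$ has a color. When coloring $v$, forbid the colors of its colored neighbors (at most $d(v)$), the colors of its edges ($d(v)$ of them), and for each colored neighbor $u$ the at most $2s-1$ colors that would give $|f(v)-f(u)|\le s-1$. This forbids at most $(2s+1)d(v)<(2s+1)\eta\Delta=\Delta\le k$ colors, so one is available. Coloring $v$ affects only $f(v)$. At the end an edge with both ends of degree at least $\eta\Delta$ is fine by hypothesis, because the sums there never changed; on any other edge the condition was enforced when the later of its ends was colored. $\square$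

So we may concentrate on edges between two vertices of large degree. A vertex of large degree has many edges, and we change the sums there through edge colors only.

## 5. A recoloring statement for the edges, and how it gives the theorems

**Proposition A.** Let $\eta\in(0,1]$ and let $s\ge1$ be an integer. There are integers $q,C,\Delta_0$ depending only on $\eta,s$ such that the following holds. Let $G$ be a graph with $\Delta=\Delta(G)\ge\Delta_0$, let $\psi:E\to[N]$ be a proper edge coloring with $N\le \frac52\Delta$, let $h:V\to\mathbb Z$ be arbitrary, and let $B=\{v:d(v)\ge\eta\Delta\}$. Then there is a proper edge coloring $\psi^*:E\to[N+C]$ such that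

- (a) for each edge $e$, either $\psi^*(e)=\psi(e)+q$, or $\psi^*(e)\in[N+C]\setminus\{q+1,\dots,q+N\}$;
- (b) with $f(v)=h(v)+\sum_{e\in E(v)}\psi^*(e)$, we have $|f(u)-f(v)|\ge s$ for every edge $uv$ with $u,v\in B$.

The function $h$ is a slot for the vertex colors. Condition (a) says that apart from a common shift by $q$ an edge keeps its color or receives one outside the shifted old palette, so it cannot start to conflict with a shifted vertex color.

**Proof of Theorem 2 from Proposition A.** Let $\eta=\frac1{2s+1}$ and take $q,C,\Delta_0$ from Proposition A, enlarging $\Delta_0$ so that $\Delta_0\ge4$. If $\Delta<\Delta_0$, Lemma 2 uses colors up to at most $s(\Delta_0+1)(\Delta_0+2)$, a constant depending only on $s$.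

Let $\Delta\ge\Delta_0$ and $N=\chi''(G)$. Using $\Delta+1$ colors for the vertices and $\Delta+1$ others for the edges we see $N\le2\Delta+2\le\frac52\Delta$, because $\Delta\ge4$. Let $\varphi:V\cup E\to[N]$ be a total coloring, and apply Proposition A with $\psi=\varphi|_E$ and $h(v)=\varphi(v)+q$. Color each vertex $v$ with $\varphi(v)+q$ and each edge $e$ with $\psi^*(e)$. The edge coloring is proper, adjacent vertices differ, and vertex colors lie in $\{q+1,\dots,q+N\}$. An edge $e$ at $v$ whose color lies in that range has color $\varphi(e)+q\ne\varphi(v)+q$ by (a). So this is a total coloring with $k=N+C$ colors. Its sums are the $f(v)$ of (b), so $|f(u)-f(v)|\ge s$ for edges $uv$ with $d(u),d(v)\ge\eta\Delta$. Since $k\ge N\ge\Delta$, Lemma 3 applies and gives the required coloring with $\chi''(G)+C$ colors. Thus $C_s=\max\big(C,s(\Delta_0+1)(\Delta_0+2)\big)$ works. For $s=1$ the coloring is neighbor sum distinguishing, and $\chi''\le\chi''_{nsd}$ holds by definition. $\blacksquare$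

**Proof of Theorem 1 from Theorem 2.** By Theorem 2 with $s=1$ and Molloy–Reed, $\chi''_{nsd}(G)\le\chi''(G)+C_1\le\Delta(G)+C_{MR}+C_1$. $\blacksquare$

**Proof of Theorem 3 from Proposition A.** We may take $\Delta_0\ge1$. Apply Proposition A to a Vizing coloring $\psi:E\to[\Delta+1]$ with $h\equiv0$. Here $B=V$, and $\Delta+1\le\frac52\Delta$ because $\Delta\ge1$. $\blacksquare$

Everything now rests on Proposition A.

## 6. One recolored edge per vertex, tried on $K_{\Delta,\Delta}$

Take $K_{\Delta,\Delta}$ with vertices $x_i,y_j$ ($i,j\in[\Delta]$), and let $\psi(x_iy_j)\in[\Delta]$ be congruent to $i+j$ modulo $\Delta$. This is a proper edge coloring in which every vertex sees every color, so all sums of edge colors are equal, and with $h\equiv0$ every edge is a tie.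

We have a constant number $M$ of new colors $\Delta+1,\dots,\Delta+M$. The natural attempt is to let each vertex $v$ pick, at random, one of its edges $e_v$ and a new color $c_v$, and to recolor $e_v$ with $c_v$. The pick of $v$ contributes $W_v=c_v-\psi(e_v)$ to the sum at $v$. For fixed $c_v$ this has $\Delta$ equally likely values, because $\psi$ is injective on $E(v)$. So each particular tie should survive with probability of order $1/\Delta$. If $M$ is large, it should also be rare that recolored edges clash. Then we would like to invoke the Local Lemma. Two things go wrong.

The first concerns dependence. The final sum at $u$ depends not only on the pick of $u$, but on the picks of all neighbors of $u$, since any of them may recolor its edge to $u$. The event that $uv$ is tied is thus determined by the picks of $N(u)\cup N(v)$, which in $K_{\Delta,\Delta}$ is everything. All $\Delta^2$ events share variables, and the symmetric Local Lemma with $d=\Delta^2-1$ would require probability at most $1/(e\Delta^2)$, while our estimate has order $1/\Delta$.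

This is repaired by splitting the event. Almost none of the neighbors of $u$ actually send their pick to $u$: for a neighbor $w$ the probability is $1/\Delta$. So we split according to the sets $P$ and $Q$ of vertices that recolor their edge to $u$, respectively to $v$, and according to the colors they use. A split event depends on only $2+|P|+|Q|$ picks. It also carries a factor $\frac1{\Delta M}$ for each $w\in P\cup Q$, and this compensates for the number of choices of $P,Q$ and of the colors, as we compute in Section 9. In the asymmetric Local Lemma this makes the total weight belonging to one edge $uv$ of order $1/\Delta$.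

The second obstacle remains. A vertex has $\Delta$ edges, each of weight of order $1/\Delta$, so the total at a vertex is a constant, and the constant is too large. In the notation of the next section it is $\Theta(1+e\lambda)$ with $\Theta\ge2s\lambda e^2\ge4e^2>29$, where something like $\frac12$ is needed. Nor is this only wasteful counting. For an edge $uv$ of $K_{\Delta,\Delta}$, $W_u$ and $W_v$ are independent and identically distributed on $\{1,\dots,\Delta+M-1\}$, so by Cauchy–Schwarz
$$P(W_u=W_v)=\sum_iP(W_u=i)^2\ge\frac1{\Delta+M-1}.$$
The expected number of neighbors $u$ of $v$ with $W_u=W_v$ is at least $\Delta/(\Delta+M-1)$, which is close to $1$ for large $\Delta$. One pick per vertex leaves about one coincidence per vertex even before the picks of the neighbors are taken into account.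

The way past this point is to reduce the number of edges that are in danger. All recoloring by picks moves each sum by a bounded multiple of $\Delta$ (at most $3M\Delta$, as we shall see). Suppose that, before picking, we could arrange that for each $v\in B$ only $\varepsilon\Delta$ of its neighbors in $B$ have a sum within $4M\Delta$ of the sum of $v$. Then only these can be tied at the end, the total weight at a vertex acquires a factor $\varepsilon$, and we win if $\varepsilon$ is small.

To arrange it, reserve a sparse subgraph $H$ with bounded degrees, about $D$ at a vertex of degree $\Delta$. Give each edge of $H$ a choice, by a fair coin, between two colors that differ by $g\ge\Delta$. The sum at $v$ becomes $f_0(v)+gX_v$, where $X_v$ is binomial with about $D$ trials. No value of $X_v$ has probability larger than about $1/\sqrt D$, while being within $4M\Delta$ of a given number allows at most $8M+1$ values. So a large constant $D$, chosen after $M$ and $\varepsilon$, does the job.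

The coins alone would not suffice. If $d_H\le D+1$, then $X_v$ has at most $D+2$ values. For $G=K_{\Delta+1}$ with $\Delta>D+1$ and with $h$ chosen to make $f_0$ constant, two of the $\Delta+1$ pairwise adjacent vertices have the same sum. The coins separate sums coarsely for most pairs, and the picks finish the rest.

## 7. Degree splitting and the choice of constants

The subgraph $H$ should have about $\rho d(v)$ edges at each $v$, with an error that does not depend on the degrees.

**Lemma 4 (degree splitting).** For every graph $G$ and $\rho\in[0,1]$ there is a spanning subgraph $H$ with $|d_H(v)-\rho d(v)|<2$ for all $v$.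

For instance, for $G=K_5$ and $\rho=\frac12$ the lemma promises degrees in $\{1,2,3\}$; a $5$-cycle is such an $H$.

*Proof (Beck–Fiala argument).* We start from the fractional solution that is exact everywhere and round it, giving up exactness at a vertex only when little can still happen there. Let $x_e=\rho$ for all $e$. Call $e$ floating if $0<x_e<1$, and call $v$ active if at least three floating edges meet it. Suppose there are $\ell\ge1$ floating edges and $a$ active vertices. Each floating edge has two ends, so $3a\le2\ell$ and $a<\ell$. The linear system
$$\sum_{e\ni v,\ e\text{ floating}}y_e=0\qquad(v\text{ active})$$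
has $a$ equations and $\ell>a$ unknowns, hence a nonzero solution $y$; extend it by $0$ to the other edges. Replace $x$ by $x+\tau y$, where $\tau\ge0$ is the largest number for which $x+\tau y$ stays in $[0,1]^E$. Then some floating edge becomes $0$ or $1$. Values $0$ and $1$ never change again, so this ends after finitely many rounds with $x\in\{0,1\}^E$. Let $E(H)=\{e:x_e=1\}$.

Fix $v$. While $v$ is active, $\sum_{e\ni v}x_e=\rho d(v)$ is preserved. When $v$ is first inactive (possibly at the start), this sum is still $\rho d(v)$ and at most two edges at $v$ are floating. From then on only these can change, and each moves from a value in $(0,1)$ to $0$ or $1$, by less than $1$ in total. So the final sum $d_H(v)$ differs from $\rho d(v)$ by less than $2$. $\square$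

Now fix $\eta$ and $s$. The constants are chosen in the following order, and the order matters: the number $M$ of colors for the picks determines how far the picks move sums, $\varepsilon$ is what the final estimate needs, and $D$ comes last.
$$\lambda=\tfrac2\eta,\qquad M=\lceil 8e^2(2\lambda+1)\rceil,\qquad \Theta=2s\lambda\, e^{2+2e\lambda},\qquad \varepsilon=\frac1{8\Theta(1+e\lambda)},\tag{1}$$
then an integer $D$ with
$$\eta D\ge 3+\Big(\frac{2(8M+1)}\varepsilon\Big)^2,\tag{2}$$
and $q=D+2$, $C=2q+M$. Finally $\Delta_0$ is so large that every $\Delta\ge\Delta_0$ satisfies
$$\Delta\ge \max(D,s,2C,8e^2\lambda),\qquad \eta\Delta-D-1\ge\tfrac{\eta\Delta}2,\qquad e\cdot e^{-\varepsilon^2\Delta/(8(D+1))}(3\Delta^3+1)\le1 .\tag{3}$$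

Let $G,\psi,N,h,B$ be as in Proposition A, and $k=N+C$. Then $k\le\frac52\Delta+\frac12\Delta=3\Delta$. Also $N\ge\Delta$, because some vertex has $\Delta$ incident edges. The palette $[k]$ is divided into four blocks:

- bottom colors $1,\dots,q$;
- old colors $q+1,\dots,q+N$, for the shifted coloring $\psi+q$;
- top colors $q+N+1,\dots,2q+N$;
- extra colors $\Gamma=\{2q+N+1,\dots,2q+N+M\}$, so that $|\Gamma|=M$.

## 8. Coins on a sparse subgraph

**Step 1: set up the coins.** The aim is a family of proper colorings, one for each outcome of the coins, whose sums are easy to describe. Apply Lemma 4 with $\rho=D/\Delta\le1$. Since $\rho d(v)\le D$, we get $d_H(v)<D+2$, so $d_H(v)\le D+1$ for all $v$. For $v\in B$ we have $\rho d(v)\ge\eta D$, so $d_H(v)>\eta D-2$. By Vizing, $E(H)$ is a disjoint union of matchings $M_1,\dots,M_q$, because $q=D+2$. For $\xi\in\{0,1\}^{E(H)}$ put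
$$\psi_1(e)=\psi(e)+q\ \ (e\notin E(H)),\qquad \psi_1(e)=j+\xi_e\,g\ \ (e\in M_j),\qquad g:=N+q .$$
An edge of $M_j$ has the bottom color $j$ or the top color $N+q+j$. For every $\xi$ this is a proper edge coloring: adjacent edges outside $H$ differ because $\psi$ is proper, adjacent edges of $H$ lie in different matchings, and an edge of $H$ has a bottom or top color while an edge outside $H$ has an old color. Put $f_1(v)=h(v)+\sum_{e\in E(v)}\psi_1(e)$. Then
$$f_1(v)=f_0(v)+gX_v,\qquad X_v=\sum_{e\in E(v)\cap E(H)}\xi_e,\tag{4}$$
where $f_0(v)$ does not depend on $\xi$.

**Lemma 5 (spreading).** There is a choice of $\xi$ such that for each $v\in B$,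
$$Z_v:=\#\{u\in B: uv\in E,\ |f_1(u)-f_1(v)|\le 4M\Delta\}\le\varepsilon\Delta .$$

*Proof.* Let the coins $\xi_e$ be independent and fair.

**Step 2: the conditional mean of $Z_v$ is at most $\varepsilon\Delta/2$.** Fix $v\in B$ and condition on the coins of all $H$-edges at $v$. This fixes $f_1(v)$. Let $u\in B$ be a neighbor of $v$, and condition further on all coins except those of the $H$-edges at $u$ other than $uv$. Then $X_u$ is a constant plus a $\mathrm{Bin}(n',\frac12)$ variable with $n'\ge d_H(u)-1>\eta D-3>0$. The event $|f_1(u)-f_1(v)|\le4M\Delta$ forces $gX_u$ into a fixed closed interval of length $8M\Delta$. As $g\ge N\ge\Delta$, that interval contains at most $8M+1$ multiples of $g$, so at most $8M+1$ values of $X_u$ are possible. By Lemma 1 and (2), the conditional probability of the event is at most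
$$\frac{8M+1}{\sqrt{n'}}\le\frac{8M+1}{\sqrt{\eta D-3}}\le\frac\varepsilon2 .$$
Averaging over the further conditioning and summing over at most $\Delta$ neighbors $u$ gives $\mathbb E(Z_v\mid\text{coins at }v)\le\varepsilon\Delta/2$.

**Step 3: $Z_v$ is concentrated.** Given the coins at $v$, $Z_v$ is a function of the coins on $H$-edges that meet $N(v)$ but not $v$. There are at most $(D+1)\Delta$ of these. Each affects $f_1$ only at its two ends, both different from $v$, so changing it changes $Z_v$ by at most $2$. McDiarmid's inequality with $t=\varepsilon\Delta/2$ and $\sum c_i^2\le4(D+1)\Delta$ gives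
$$P(Z_v>\varepsilon\Delta\mid\text{coins at }v)\le\exp\Big(-\frac{2(\varepsilon\Delta/2)^2}{4(D+1)\Delta}\Big)=e^{-\varepsilon^2\Delta/(8(D+1))}.$$
The bound does not depend on the coins at $v$, so it also holds unconditionally.

**Step 4: all $v$ at once.** The event $Z_v>\varepsilon\Delta$ is determined by the coins of $H$-edges meeting $N(v)\cup\{v\}$. If one edge meets both $N(v)\cup\{v\}$ and $N(v')\cup\{v'\}$, then $v$ and $v'$ are at distance at most $3$. So the event of $v$ is mutually independent of the family of all such events for vertices at distance more than $3$ from $v$. At most $\Delta+\Delta^2+\Delta^3\le3\Delta^3$ other vertices are within distance $3$. By the last condition in (3), the symmetric Local Lemma applies with $d=3\Delta^3$. $\square$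

Fix such a $\xi$, and with it $\psi_1$ and $f_1$. Let $F$ be the graph on $B$ whose edges are the $uv\in E$ with $u,v\in B$ and $|f_1(u)-f_1(v)|\le4M\Delta$. These are the edges in danger, and
$$\Delta(F)\le\varepsilon\Delta.\tag{5}$$

## 9. Random picks and three kinds of bad events

**Step 5: the picks.** Now we break the remaining near ties. For $v\in B$ let $R(v)=E(v)\setminus E(H)$. By (3),
$$|R(v)|\ge\eta\Delta-D-1\ge\tfrac{\eta\Delta}2=\tfrac\Delta\lambda.$$
Independently, each $v\in B$ picks $Y_v=(e_v,c_v)$, where $e_v\in R(v)$ and $c_v\in\Gamma$ are uniform and independent of each other. Hence $P(e_v=e)\le\lambda/\Delta$ for each edge $e$, and $P(Y_v=(e,c))\le\frac\lambda{\Delta M}$. The plan is to recolor $e_v$ from $\psi_1(e_v)$ to $c_v$. For a pick $Y=(e,c)$ we write $a(Y)=c-\psi_1(e)$ for the change of color.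

**Step 6: the bad events.** We list what can go wrong, splitting the events as explained in Section 6. The *scope* of an event is a set of vertices whose picks determine it.

- Type I (two recolored edges clash). For $w\ne w'$ in $B$, $e\in R(w)$, $e'\in R(w')$ with $e\cap e'\neq\emptyset$, and $c\in\Gamma$: the event $\{Y_w=(e,c),\ Y_{w'}=(e',c)\}$. Scope $\{w,w'\}$.
- Type II (an edge is picked twice). For an edge $ww'\notin E(H)$ with $w,w'\in B$: the event $\{e_w=e_{w'}=ww'\}$. Scope $\{w,w'\}$.
- Type III (a dangerous edge ends up nearly tied). For $uv\in F$, disjoint sets $P,Q\subseteq B\setminus\{u,v\}$ with $|P|,|Q|\le M$ such that $wu\in R(w)$ for $w\in P$ and $wv\in R(w)$ for $w\in Q$, and maps $c:P\to\Gamma$, $c':Q\to\Gamma$: the event that $Y_w=(wu,c(w))$ for all $w\in P$, $Y_w=(wv,c'(w))$ for all $w\in Q$, and $|T|<s$, where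
$$T=\Big(f_1(u)+\sum_{w\in P}a(wu,c(w))\Big)-\Big(f_1(v)+\sum_{w\in Q}a(wv,c'(w))\Big)+a(Y_u)\mathbf 1[e_u\ne uv]-a(Y_v)\mathbf 1[e_v\neq uv].\tag{6}$$
Scope $\{u,v\}\cup P\cup Q$.

In Type III the names $u,v$ of the ends of each $F$-edge are fixed once; exchanging them exchanges $P$ and $Q$ and changes the sign of $T$, and gives the same events. As an example, with $P=\{w\}$ and $Q=\emptyset$ the event says that $w$ recolors $wu$ with the specified color $c(w)$ and that the change so caused at $u$, together with what $u$ and $v$ themselves do, brings the sums within $s$ of each other. Its scope $\{u,v,w\}$ has three elements, whatever the other neighbors of $u$ and $v$ do. The indicators are there because recoloring $uv$ itself changes both sums equally.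

**Lemma 6.** If no bad event occurs, then recoloring each $e_v$ ($v\in B$) with $c_v$, and leaving all other edges as in $\psi_1$, gives a coloring $\psi^*$ as required in Proposition A.

*Proof.*

**Step 7: $\psi^*$ is well defined, proper, and satisfies (a).** If $e_w=e_{w'}$ with $w\ne w'$, this edge contains both $w$ and $w'$, so it is $ww'$, and a Type II event occurs. Hence the edges $e_v$ are distinct. Two recolored edges with a common endpoint are $e_w,e_{w'}$ for some $w\ne w'$, and since no Type I event occurs they get different extra colors. As $\psi_1$ is proper and does not use $\Gamma$, $\psi^*$ is proper. An edge $e$ that is neither in $H$ nor recolored has color $\psi(e)+q$; edges of $H$ have bottom or top colors, and recolored edges have extra colors. So (a) holds.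

**Step 8: the picks move sums by at most $3M\Delta$.** The recolored edges at a vertex have distinct extra colors, so there are at most $M$ of them. Recolored edges are not in $H$, so each moves from an old color to an extra color, an increase in $(0,k)\subseteq(0,3\Delta)$. With $f(v)=h(v)+\sum_{e\in E(v)}\psi^*(e)$ this gives $0\le f(v)-f_1(v)\le3M\Delta$.

**Step 9: (b) holds.** Suppose $uv\in E$, $u,v\in B$ and $|f(u)-f(v)|<s$. By Step 8, $|f_1(u)-f_1(v)|<3M\Delta+s\le4M\Delta$, because $s\le\Delta$. So $uv\in F$; let $u,v$ be named as in the list of bad events. Put
$$P=\{w\in B\setminus\{u,v\}:e_w=wu\},\qquad Q=\{w\in B\setminus\{u,v\}:e_w=wv\}.$$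
They are disjoint, since each $w$ has only one pick, and they have at most $M$ elements by Step 8. The recolored edges at $u$ are exactly $e_u$, the edges $wu$ with $w\in P$, and $uv$ if $e_v=uv$, and these are distinct by Step 7. The same holds at $v$. Therefore
$$f(u)=f_1(u)+\sum_{w\in P}a(Y_w)+a(Y_u)+a(Y_v)\mathbf 1[e_v=uv],$$
$$f(v)=f_1(v)+\sum_{w\in Q}a(Y_w)+a(Y_v)+a(Y_u)\mathbf 1[e_u=uv].$$
Subtracting, we get $f(u)-f(v)=T$ with $T$ as in (6) for these $P,Q$ and the actual colors $c(w)=c_w$, $c'(w)=c_w$. Since $|T|<s$, a Type III event occurs, a contradiction. $\square$

**Lemma 7.** With positive probability no bad event occurs.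

*Proof.*

**Step 10: a sufficient condition.** We reduce the asymmetric Local Lemma to one inequality for each vertex. Write $|A|$ for the size of the scope of $A$, put $\mu(A)=P(A)e^{|A|}$, and for $w\in B$ let
$$\delta(w)=\sum_{A:\,w\in \mathrm{scope}(A)}\mu(A).$$
We claim that it suffices to show $\delta(w)\le\frac12$ for all $w\in B$. Then every $\mu(A)\le\frac12$, as scopes are nonempty. On $[0,\frac12]$ we have $1-x\ge e^{-2x}$: by convexity $e^{-2x}$ lies below its chord on this interval, and the chord lies below $1-x$ because both equal $1$ at $0$ and $e^{-1}<\frac12$ at the other end. Let $\mathcal N(A)$ consist of the $A'\neq A$ whose scope meets that of $A$; then $A$ is mutually independent of the other events. Every $A'\in\mathcal N(A)$ is counted in $\delta(w)$ for some $w\in\mathrm{scope}(A)$, so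
$$\prod_{A'\in\mathcal N(A)}(1-\mu(A'))\ \ge\ \exp\Big(-2\sum_{w\in\mathrm{scope}(A)}\delta(w)\Big)\ge e^{-|A|}.$$
Hence $P(A)=\mu(A)e^{-|A|}\le\mu(A)\prod_{A'\in\mathcal N(A)}(1-\mu(A'))$, which is the condition of the asymmetric form.

**Step 11: Type I contributes at most $\frac18$.** Here many extra colors help. Fix $w$ and a value $(e,c)$ of $Y_w$, with $e=wx$. A partner $(w',e')$ has $w'\in e'$ and $e'$ contains $w$ or $x$. So it is in one of the following cases.

- $e'=w'w$. Summing $P(e_{w'}=w'w)$ over $w'$ gives at most $\Delta\cdot\frac\lambda\Delta=\lambda$.
- $e'=w'x$ with $w'\ne x$. The sum is again at most $\lambda$.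
- $w'=x$ and $e'\in R(x)$. The sum is at most $1$.

Independently, $c_{w'}=c$ has probability $1/M$. Summing over the values of $Y_w$, whose probabilities add up to $1$, the contribution of Type I to $\delta(w)$ is at most $e^2(2\lambda+1)/M\le\frac18$ by (1).

**Step 12: Type II contributes at most $\frac18$.** The contribution is at most $e^2\sum_{w'}P(e_w=ww')\cdot\frac\lambda\Delta\le\frac{e^2\lambda}\Delta\le\frac18$ by (3).

**Step 13: the Type III events of one $F$-edge have total weight at most $\Theta/\Delta$.** Consider one Type III event $A$. For its fixed $P,Q,c,c'$, $T$ depends only on $Y_u$ and $Y_v$, which are independent of the picks of $P\cup Q$. Condition on $Y_v$ and $c_u$; then $e_u$ is still uniform on $R(u)$. If $|T|<s$, then either $e_u=uv$, with probability at most $\lambda/\Delta$, or $e_u\ne uv$ and $T$ is a constant minus $\psi_1(e_u)$, so that $\psi_1(e_u)$ lies in a fixed set of $2s-1$ consecutive integers. As $\psi_1$ is injective on $E(u)$, the latter has probability at most $(2s-1)\lambda/\Delta$. So $P(|T|<s)\le2s\lambda/\Delta$, and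
$$P(A)\le\frac{2s\lambda}\Delta\Big(\frac{\lambda}{\Delta M}\Big)^{|P|+|Q|}.\tag{7}$$
Since $|A|=2+|P|+|Q|$, the weight is
$$\mu(A)\le e^2\cdot\frac{2s\lambda}\Delta\Big(\frac{e\lambda}{\Delta M}\Big)^{|P|}\Big(\frac{e\lambda}{\Delta M}\Big)^{|Q|}.\tag{8}$$
There are $M^{|P|}$ maps $c$ for each $P$, so (dropping the size and disjointness conditions, which only enlarges the sum)
$$\sum_{P,c}\Big(\frac{e\lambda}{\Delta M}\Big)^{|P|}\le\sum_{P\subseteq N(u)}\Big(\frac{e\lambda}\Delta\Big)^{|P|}\le\Big(1+\frac{e\lambda}{\Delta}\Big)^{\Delta}\le e^{e\lambda},\tag{9}$$
and likewise for $(Q,c')$. Hence for a fixed $uv\in F$ the sum of $\mu(A)$ over all its Type III events is at most $e^2\cdot\frac{2s\lambda}{\Delta}\,e^{2e\lambda}=\frac\Theta\Delta$.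

**Step 14: Type III contributes at most $\frac18$.** This is where the coins pay off. Events in which $w$ is an end of the $F$-edge come from at most $\varepsilon\Delta$ edges by (5), so they contribute at most $\varepsilon\Delta\cdot\frac\Theta\Delta=\varepsilon\Theta$.

In the other events, $w\in P\cup Q$. Let $u$ now denote the end of the $F$-edge to which $w$ sends its pick, and $v$ the other end. There are at most $\Delta$ choices for $u$, a neighbor of $w$, and then at most $\varepsilon\Delta$ choices for $v$. In (8) the factor belonging to $w$, summed over its color, is at most $M\cdot\frac{e\lambda}{\Delta M}=\frac{e\lambda}\Delta$. The remaining data consist of the rest of the set containing $w$, the other set, and their colors; by (9) the remaining factors sum to at most $\frac\Theta\Delta$. So these events contribute at most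
$$\Delta\cdot\varepsilon\Delta\cdot\frac{e\lambda}\Delta\cdot\frac\Theta\Delta=e\lambda\,\varepsilon\Theta .$$
The Type III total is at most $\varepsilon\Theta(1+e\lambda)=\frac18$ by (1). If all of the up to $\Delta$ edges at a vertex had been in danger, the same computation would have given $\Theta(1+e\lambda)$, the constant of Section 6.

Altogether $\delta(w)\le\frac38<\frac12$ for every $w\in B$, and Step 10 finishes the proof. $\square$

By Lemma 7 some outcome of the picks avoids all bad events, and by Lemma 6 it gives a coloring $\psi^*:E\to[N+C]$ with (a) and (b). This proves Proposition A, and with it, by Section 5, Theorems 1, 2 and 3. $\blacksquare$
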